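\title{Giant clusters in vertex-transitive graphs of diameter $O(|V|/\log|V|)$}

\begin{abstract}
We prove a conjecture of Benjamini: if $G_n=(V_n,E_n)$ are finite connected vertex-transitive graphs of bounded degree with $|V_n|\to\infty$ and $\operatorname{diam}(G_n)=O(|V_n|/\log|V_n|)$, then for all $p$ close enough to $1$, Bernoulli bond percolation on $G_n$ has a cluster containing a positive fraction of the vertices with probability tending to one. The diameter condition is also necessary, and the admissible range of $1-p$ is bounded above and below by exponentials in $\limsup_n\operatorname{diam}(G_n)\log|V_n|/|V_n|$. Graphs of diameter at most $C|V_n|^{1/(1+\eta)}$, for an absolute constant $\eta>0$, are covered by a theorem of Hutchcroft and Tointon. All other graphs are treated by a Peierls argument in a ball, whose cut sets are counted by reconstructing them from a Poisson soup of random walks.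
\end{abstract}

\section{Introduction}\label{sec:intro}

A graph is \emph{vertex-transitive} if for any two vertices $u,v$ some automorphism maps $u$ to $v$. In \emph{Bernoulli bond percolation} with parameter $p\in[0,1]$, each edge is retained (\emph{open}) with probability $p$ and deleted (\emph{closed}) otherwise, independently; $\mathbb P_p$ is the law of this random subgraph, and its connected components are called \emph{clusters}. Let $G_n=(V_n,E_n)$ be finite, connected, simple, vertex-transitive graphs with $|V_n|\to\infty$. We say that \emph{giant clusters exist with high probability} (w.h.p.) \emph{at $p$} if there is a constant $c>0$, independent of $n$, such that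
\[
\mathbb P_p\bigl(\text{some cluster of $G_n$ has at least $c|V_n|$ vertices}\bigr)\to1 .
\]
At $p=1$ the whole graph is one cluster. The question is whether a giant cluster survives when each edge is deleted with a small but fixed probability $\varepsilon=1-p$. The following example shows an obstruction and how to measure it.

\begin{example}[Thin tori]\label{ex:torus}
Let $G=\mathbb Z_L\times\mathbb Z_k$ be the Cartesian product of two cycles, $3\le k\le L$. It has $kL$ vertices and diameter $\lfloor L/2\rfloor+\lfloor k/2\rfloor\in[L/2,L]$, so the ratio $w=|V|/\operatorname{diam}(G)$ lies in $[k,2k]$: it measures the width of the torus. The edges in the long direction form $L$ disjoint cross-sections of $k$ edges each, and a cross-section is entirely closed with probability $\varepsilon^k$. Let $L\to\infty$. If $L\varepsilon^k\to\infty$, fix a small $c>0$ and split the cross-sections into blocks of between $cL$ and $2cL$ consecutive ones. There are at most $1/c$ blocks, and each contains a closed cross-section with probability at least $1-\exp(-cL\varepsilon^k)\to1$. So w.h.p.\ every cluster has at most $4c|V|$ vertices, and giant clusters do not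 exist. If $L\varepsilon^k\to0$, then w.h.p.\ no cross-section is closed and this obstruction disappears. The change occurs at $\varepsilon=\exp(-(\log L)/k)$, and $(\log L)/k$ agrees up to a factor $2$ with $\log|V|/w=\operatorname{diam}(G)\log|V|/|V|$.
\end{example}

One is led to guess that cutting a long graph across its width is the only way to destroy the giant cluster at small $\varepsilon$, so that a fixed $\varepsilon>0$ is admissible exactly when $\operatorname{diam}(G_n)\log|V_n|/|V_n|$ stays bounded. Under a stronger assumption on the diameter there is the following theorem.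

\begin{theorem}[Hutchcroft and Tointon \cite{HT}]\label{thm:HT}
If $(G_n)$ has bounded degrees and $\operatorname{diam}(G_n)=O\bigl(|V_n|/(\log|V_n|)^{500}\bigr)$, then there is $\varepsilon>0$ such that giant clusters exist with high probability for all $p\ge1-\varepsilon$.
\end{theorem}

Benjamini conjectured that the exponent $500$ can be replaced by $1$; see \cite{slides}. We prove this.

\begin{theorem}\label{thm:main}
Let $(G_n)$ be finite connected simple vertex-transitive graphs with bounded degrees, $|V_n|\to\infty$ and $\operatorname{diam}(G_n)=O(|V_n|/\log|V_n|)$. Then there is $\varepsilon>0$ such that giant clusters exist with high probability for all $p\ge1-\varepsilon$.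
\end{theorem}

The second theorem is a converse and a quantitative form; it confirms the exponential dependence seen in Example~\ref{ex:torus}. We use the convention $e^{-\infty}=0$.

\begin{theorem}\label{thm:quant}
Let $(G_n)$ be finite connected simple vertex-transitive graphs with degrees at most $\Delta$ and $|V_n|\to\infty$, and put
\[
\Lambda=\limsup_{n\to\infty}\frac{\operatorname{diam}(G_n)\log|V_n|}{|V_n|}\in[0,\infty].
\]
Let $\varepsilon_c\in[0,1]$ be the supremum of those $\varepsilon\in[0,1]$ such that giant clusters exist w.h.p.\ for every $p\ge1-\varepsilon$. There are $a,b\in(0,\infty)$ depending only on $\Delta$ with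
\[
a\,e^{-b\Lambda}\le\varepsilon_c\le e^{-\Lambda/(12\Delta)} .
\]
In particular $\varepsilon_c>0$ if and only if $\operatorname{diam}(G_n)=O(|V_n|/\log|V_n|)$. If $\Lambda=\infty$, then along a subsequence, for every fixed $p<1$, all clusters have size $O(\sqrt{|V_n|}\log|V_n|)$ w.h.p.
\end{theorem}

\begin{remark}
Transitivity cannot be dropped from Theorem~\ref{thm:main}. Complete binary trees have degrees at most $3$ and logarithmic diameter. In a tree two vertices are connected with probability $p^{d(u,v)}$, and all but $o(|V|^2)$ pairs are at distance larger than any given constant, so for $p<1$ the expected number of connected pairs is $o(|V|^2)$ and no giant cluster exists.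
\end{remark}

The upper bound in Theorem~\ref{thm:quant} is the argument of Example~\ref{ex:torus} with spheres in place of cross-sections (Section~\ref{sec:upper}). For the lower bound, Section~\ref{sec:growth} finds in every graph a scale $\rho$ up to which balls grow superlinearly, and such that either $\rho$ is comparable to the diameter (the graph is \emph{thick}) or balls of radius $\rho$ already fill the width of the graph (the graph is \emph{thin}). Thick graphs have small diameter and are covered by Theorem~\ref{thm:HT}; this is its only use, and the rest of the proof is self-contained. In a thin graph we show that, with probability at least $1-\varepsilon^{cw}$, a given ball of radius $\rho$ is almost filled by one cluster. This is a Peierls argument (Section~\ref{sec:peierls}): a failure produces many closed edges forming cuts, and the probability that a given cut is closed is weighed against the number of cuts. The isoperimetric input is in Section~\ref{sec:window}, and the heart of the paper is the count of cuts in Sections~\ref{sec:idea}--\ref{sec:merging}. A union bound over all balls costs a factor $|V|$, which $\varepsilon^{cw}$ compensates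 when $w\ge c'\log|V|$; for thin graphs the hypothesis on the diameter enters only there (Section~\ref{sec:final}).

\section{Width and the upper bound}\label{sec:upper}

\subsection*{Notation}
Throughout, $G=(V,E)$ is a finite, connected, simple, vertex-transitive graph of degree at most $\Delta$ with $|V|\ge2$. We write $d$ for the graph distance, $D=\operatorname{diam}(G)\ge1$, and
\[
w=|V|/D\ge1
\]
for the \emph{width}. Let $B(x,m)$ and $S(x,m)$ be the sets of vertices at distance at most $m$ and exactly $m$ from $x$. By transitivity $\beta(m)=|B(x,m)|$ does not depend on $x$, and every vertex has vertices at each distance $0,1,\dots,D$ from it. A \emph{geodesic} is a shortest path. A set $A\subset V$ is \emph{connected} if the induced graph $G[A]$ is; balls are connected. For $A\subset W\subset V$, $\partial_WA$ is the set of edges between $A$ and $W\setminus A$, $\partial A=\partial_VA$, and $\partial^{\mathrm{out}}A$ is the set of vertices outside $A$ with a neighbor in $A$. The letters $C\ge1$ and $c>0$ denote constants that depend only on $\Delta$ and may change from line to line; numbered constants are fixed. Logarithms are natural.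

Two standard facts are used repeatedly. \emph{Monotonicity}: assigning independent uniform variables on $[0,1]$ to the edges and opening those with value at most $p$ couples all parameters, so the probability that some cluster has at least a given size is nondecreasing in $p$. \emph{Averaging}: a function $f\colon V\to\mathbb R$ invariant under all automorphisms is constant, so $f(z)=|V|^{-1}\sum_{u}f(u)$ for every $z$.

The width bounds the average size of spheres around any vertex.

\begin{lemma}\label{lem:linear}
For every integer $m\ge0$, $\beta(m)\le(2m+1)w$.
\end{lemma}

\begin{proof}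
On a geodesic of length $D$ take the points at positions $i(2m+1)$, $0\le i\le\lfloor D/(2m+1)\rfloor$. There are at least $D/(2m+1)$ of them, and their balls of radius $m$ are disjoint, each with $\beta(m)$ vertices by transitivity. Hence $\beta(m)D/(2m+1)\le|V|$.
\end{proof}

\begin{proof}[Proof of the upper bound and of the last statement in Theorem~\ref{thm:quant}]
Let $p\in(0,1)$ and $\Lambda'\in(0,\infty)$ satisfy $1-p>e^{-\Lambda'/(12\Delta)}$. We first show that along any sequence of graphs with $|V|\to\infty$ and $w\le\log|V|/\Lambda'$, w.h.p.\ every cluster has at most $3w\sqrt{|V|}$ vertices.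

Let $M=\lfloor\sqrt{|V|}\rfloor$ and fix $x$. Since $\sum_{a<M}|S(x,a)|=\beta(M-1)\le3Mw$, at least $M/2$ values $a\in\{0,\dots,M-1\}$ have $|S(x,a)|\le6w$. For such $a$ there are at most $6\Delta w$ edges between $S(x,a)$ and $S(x,a+1)$, and they are all closed with probability at least
\[
(1-p)^{6\Delta w}\ge|V|^{-6\Delta\log(1/(1-p))/\Lambda'}=|V|^{-1/2+\zeta},
\]
where $\zeta>0$ because $\log(1/(1-p))<\Lambda'/(12\Delta)$. These edge sets are disjoint for different $a$, so one of them is entirely closed with probability at least $1-\exp(-\frac M2|V|^{-1/2+\zeta})\ge1-\exp(-\frac14|V|^\zeta)$. In that case the cluster of $x$ lies in $B(x,a)$ and has at most $\beta(M)\le3Mw$ vertices. A union bound over $x$ proves the claim.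

If $\Lambda=0$ the upper bound reads $\varepsilon_c\le1$. Let $\Lambda>0$ and $e^{-\Lambda/(12\Delta)}<\varepsilon\le1$. Choose $p\in(0,1)$ with $e^{-\Lambda/(12\Delta)}<1-p<\varepsilon$, then a finite $\Lambda'\in(0,\Lambda)$ with $1-p>e^{-\Lambda'/(12\Delta)}$, and a subsequence along which $w\le\log|V|/\Lambda'$. Along it all clusters have $O(\sqrt{|V|}\log|V|)=o(|V|)$ vertices w.h.p., so giant clusters do not exist w.h.p.\ at $p$, although $p\ge1-\varepsilon$. Hence $\varepsilon_c\le e^{-\Lambda/(12\Delta)}$. If $\Lambda=\infty$, take a subsequence with $w=o(\log|V|)$. For each $p\in(0,1)$ some finite $\Lambda'$ satisfies $1-p>e^{-\Lambda'/(12\Delta)}$, and $w\le\log|V|/\Lambda'$ eventually, so the claim applies; for $p=0$ clusters are single vertices.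
\end{proof}

\section{A growth dichotomy}\label{sec:growth}

In the torus $\mathbb Z_L\times\mathbb Z_k$ with $L$ much larger than $k$, a ball of radius $m<k/2$ is a planar diamond with $2m^2+2m+1$ vertices, while a ball of radius $m\in[k,L/2)$ wraps around the short cycle and has between $mk$ and $(2m+1)k$ vertices. The natural scale for a local argument is the crossover: below it growth is superlinear, and at it the bound of Lemma~\ref{lem:linear} is attained up to a constant. To find such a scale in general we test a geometric sequence of radii. A geodesic through the center of a ball always carries a chain of disjoint smaller balls, which gives linear growth. Either there is room for one more ball away from the geodesic, which improves the growth exponent, or the ball is a tube around the geodesic.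

For $i\ge0$ let
\[
h_i=201^i,\qquad s_i=100h_i,\qquad t_i=(h_i-1)/2,
\]
so that $h_i=2t_i+1$ and $s_i+t_i=t_{i+1}$. Define $\eta$ by $201^{1+\eta}=202$; then $0<\eta<10^{-3}$. Put $c_0=10^{-5(1+\eta)}$. If $2s\le D$, then by transitivity every vertex $o$ is the midpoint of a geodesic $\gamma\colon\{-s,\dots,s\}\to V$, $\gamma(0)=o$. For $2s_i\le D$ we call the scale $i$ \emph{tubular} if for some (by transitivity, every) vertex $o$ there is such a geodesic $\gamma_o$ with $s=s_i$ and $d(y,\gamma_o)\le h_i$ for all $y\in B(o,s_i)$.

\begin{lemma}\label{lem:nontub}
If $2s_i\le D$ and the scale $i$ is not tubular, then $\beta(t_{i+1})\ge202\,\beta(t_i)$.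
\end{lemma}

\begin{proof}
Take a geodesic $\gamma$ of length $2s_i$ with midpoint $o$, and $y\in B(o,s_i)$ with $d(y,\gamma)>h_i$. The $202$ points $y$ and $\gamma(kh_i)$, $|k|\le100$, lie in $B(o,s_i)$ at mutual distances at least $h_i=2t_i+1$. Their balls of radius $t_i$ are disjoint and contained in $B(o,s_i+t_i)=B(o,t_{i+1})$.
\end{proof}

If every ball of radius $s_i$ is a tube, a geodesic starting at $o$ leaves it near one of the two ends, enters the tube centered at that end, and cannot turn back. So two chains of tubes cover the whole graph, and each tube must be as wide as the graph.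

\begin{lemma}\label{lem:tub}
If $2s_i\le D$ and the scale $i$ is tubular, then $\beta(s_i)\ge ws_i/3$.
\end{lemma}

\begin{proof}
Write $s=s_i$, $h=h_i$, so $s=100h$. Fix the geodesics $\gamma_z$, $z\in V$, and call $\gamma_z(s)$ and $\gamma_z(-s)$ the \emph{ends} of $z$. If $d(z,y)=s$, then $d(y,\gamma_z(k))\le h$ for some $k$; since $d(z,\gamma_z(k))=|k|$ we get $|k|\ge s-h$, so $y$ is within $2h$ of an end of $z$. The two ends are at distance $2s>4h$, so this end is unique.

Fix $o$. Let $y\in V$ and let $y_0=o,y_1,\dots,y_L=y$ be a geodesic. We define centers $z_k$ and times $\ell_k$ with $d(z_k,y_{\ell_k})\le2h$, starting from $z_0=o$, $\ell_0=0$. Given $z_k,\ell_k$, if some $\ell>\ell_k$ has $d(z_k,y_\ell)=s$, let $\ell_{k+1}$ be the first such $\ell$ and let $z_{k+1}$ be the end of $z_k$ within $2h$ of $y_{\ell_{k+1}}$. Otherwise we stop; as $d(z_k,y_\ell)$ starts below $s$ and changes by at most $1$ per step, $y\in B(z_k,s)$. The distance to $z_k$ rises from at most $2h$ to $s$, so $\ell_{k+1}-\ell_k\ge s-2h=98h$, and we stop at some $k\le D/(98h)$.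

For $k\ge1$ we have $d(z_k,z_{k-1})=s$, so $z_{k-1}$ is within $2h$ of exactly one end of $z_k$. If $z_{k+1}$ were that end, then $d(y_{\ell_{k+1}},z_{k-1})\le4h$, hence $\ell_{k+1}-\ell_{k-1}=d(y_{\ell_{k+1}},y_{\ell_{k-1}})\le6h$, contradicting $\ell_{k+1}-\ell_{k-1}\ge196h$. So $z_{k+1}$ is the other end, and is determined by $(z_{k-1},z_k)$. Since $z_1$ has two possible values, at most $1+2D/(98h)$ vertices occur as centers as $y$ ranges over $V$, and their balls of radius $s$ cover $V$. Using $1\le D/(2s)$ and $98h=0.98s$,
\[
|V|\le\Bigl(\frac{D}{2s}+\frac{2D}{0.98\,s}\Bigr)\beta(s)\le\frac{3D}{s}\,\beta(s).\qedhere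
\]
\end{proof}

Let $i^*$ be the least $i\ge0$ such that either $2s_i>D$, or $2s_i\le D$ and the scale $i$ is tubular. Put $\rho=s_{i^*}\ge100$. We call $G$ \emph{thick} if $\rho>D/1000$ and \emph{thin} if $\rho\le D/1000$.

\begin{proposition}\label{prop:dichotomy}
We have
\begin{equation}\label{eq:superlinear}
\beta(m)\ge c_0m^{1+\eta}\qquad(1\le m\le1000\rho).
\end{equation}
If $G$ is thick, then $D\le10^5|V|^{1/(1+\eta)}$. If $G$ is thin, then $\beta(\rho)\ge w\rho/3$.
\end{proposition}

\begin{proof}
Since $\beta(t_0)=\beta(0)=1$, Lemma~\ref{lem:nontub} gives $\beta(t_i)\ge202^i=h_i^{1+\eta}$ for $i\le i^*$. Given $m$, let $i\le i^*$ be maximal with $t_i\le m$. If $i<i^*$, then $t_{i+1}>m$, so $h_i>2m/201$. If $i=i^*$, then $h_i=\rho/100\ge m/10^5$. In both cases $\beta(m)\ge h_i^{1+\eta}\ge(m/10^5)^{1+\eta}$. If $G$ is thick, \eqref{eq:superlinear} applies to $m=D$ and gives $|V|\ge(D/10^5)^{1+\eta}$. If $G$ is thin, then $2\rho\le D$, so the scale $i^*$ is tubular and Lemma~\ref{lem:tub} applies.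
\end{proof}

Sections~\ref{sec:window}--\ref{sec:peierls} prove the following statement, which involves no assumption on the width.

\begin{proposition}\label{prop:thin}
There are $c_*>0$ and $\varepsilon_1\in(0,1)$ depending only on $\Delta$ such that, if $G$ is thin and $0<\varepsilon\le\varepsilon_1$,
\[
\mathbb P_{1-\varepsilon}\bigl(\text{some cluster has at least }\tfrac34|V|\text{ vertices}\bigr)\ge1-|V|\,\varepsilon^{c_*w}.
\]
\end{proposition}

\section{The window and its isoperimetry}\label{sec:window}

From here to the end of Section~\ref{sec:peierls}, $G$ is thin. Lemma~\ref{lem:linear} and Proposition~\ref{prop:dichotomy} give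
\begin{equation}\label{eq:volume}
\tfrac13w\rho\le\beta(\rho)\le3w\rho,\qquad\rho^\eta\le3w/c_0,
\end{equation}
the last bound because $c_0\rho^{1+\eta}\le\beta(\rho)\le3w\rho$. Thus $\rho$ is at most polynomial in $w$.

Fix a vertex $x$. The $\rho$ spheres around $x$ with radii in $[2\rho,3\rho)$ have together at most $\beta(3\rho-1)\le6\rho w$ vertices, and those with radii in $[4\rho,5\rho)$ at most $\beta(5\rho-1)\le10\rho w$. So there are integers $R_1\in[2\rho,3\rho)$ and $R_2\in[4\rho,5\rho)$, independent of $x$ by transitivity, such that $S_1=S(x,R_1)$ and $S_2=S(x,R_2)$ satisfy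
\begin{equation}\label{eq:spheres}
|S_1|\le6w,\qquad|S_2|\le10w .
\end{equation}
Also $S_2\ne\emptyset$ since $R_2<D$. We define the \emph{core} $W_0$, the \emph{inner region} $W_1$, the \emph{window} $W$ and the \emph{mass} $\mu$ by
\[
W_0=B(x,\rho),\quad W_1=B(x,R_1-1),\quad W=B(x,R_2),\quad\mu(A)=\frac{|A\cap W_0|}{\beta(\rho)};
\]
see Figure~\ref{fig:window}. Percolation will be studied in the window, but sets are weighed in the core, so that geodesics between weighed points stay inside the window. The spheres are chosen small so that anything attached to them costs only a factor $C^w$. We record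
\begin{equation}\label{eq:Wsize}
|W|\le10\rho w\le30\beta(\rho),\qquad|W|+1\le C^w,\qquad\log(|W|+1)\le C\rho .
\end{equation}
The second bound holds because $\rho\le(3w/c_0)^{1/\eta}$ and $w\ge1$, the third because $|W|\le(\Delta+1)^{R_2}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!20] (-1,0) rectangle (1,2);
\draw (-5.5,0)--(5.5,0) (-5.5,2)--(5.5,2);
\draw[dashed] (-2.5,0)--(-2.5,2) (2.5,0)--(2.5,2);
\draw[thick] (-4.5,0)--(-4.5,2) (4.5,0)--(4.5,2);
\fill (0,1) circle (1.5pt) node[above] {$x$};
\draw (-1.2,1.45) ellipse (0.65 and 0.3) node {\small inner};
\draw (1.9,0.55) ellipse (1.4 and 0.3) node {\small long};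
\node[below] at (0,0) {$W_0$};
\node[below] at (-2.5,0) {$S_1$};
\node[below] at (2.5,0) {$S_1$};
\node[below] at (-4.5,0) {$S_2$};
\node[below] at (4.5,0) {$S_2$};
\end{tikzpicture}
\caption{Schematic picture of a thin graph near a vertex $x$, drawn as a tube. The core $W_0=B(x,\rho)$ is shaded. The inner region $W_1$ lies inside the sphere $S_1$, and the window $W$ is bounded by the sphere $S_2$; both spheres have $O(w)$ vertices. A connected set that meets the core either avoids $S_1$ and stays in $W_1$ (inner) or meets $S_1$ (long).}\label{fig:window}
\end{figure}

Lower bounds on edge boundaries come from routing pairs of points along random geodesics; by transitivity no vertex carries more than the average load.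

\begin{lemma}[Congestion]\label{lem:congestion}
Let $\Pi\subset E$, and let $\mathcal A$ be a set of ordered pairs of vertices at distance at most $s$ such that every geodesic between the two vertices of a pair in $\mathcal A$ uses an edge of $\Pi$. Then $|\mathcal A|\le|\Pi|\,(s+1)\beta(s)$.
\end{lemma}

\begin{proof}
For each ordered pair $(u,v)$ let $g(u,v)$ be a uniformly random geodesic from $u$ to $v$, and let $f(z)=\sum_{d(u,v)\le s}\mathbb P(z\in g(u,v))$. The function $f$ is invariant under automorphisms, and $\sum_zf(z)=\sum_{d(u,v)\le s}(d(u,v)+1)\le|V|\beta(s)(s+1)$. By averaging, $f\le(s+1)\beta(s)$. Choose an endpoint $z_e$ of each $e\in\Pi$. For $(u,v)\in\mathcal A$ we have $1\le\sum_{e\in\Pi}\mathbb P(z_e\in g(u,v))$, and summing over $\mathcal A$ gives $|\mathcal A|\le\sum_ef(z_e)$.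
\end{proof}

\begin{lemma}[Isoperimetry in the window]\label{lem:iso}
For every $A\subset W$, $|\partial_WA|\ge\mu(A)(1-\mu(A))\,w/135$.
\end{lemma}

\begin{proof}
A geodesic between two points of $W_0$ has length at most $2\rho$, so each of its vertices is within $\rho$ of an endpoint and lies in $B(x,2\rho)\subset W$. Hence geodesics from $A\cap W_0$ to $W_0\setminus A$ use an edge of $\partial_WA$. Lemmas~\ref{lem:congestion} and~\ref{lem:linear} give
\[
\mu(A)(1-\mu(A))\beta(\rho)^2\le|\partial_WA|\,(2\rho+1)(4\rho+1)w\le15\rho^2w\,|\partial_WA|,
\]
and $\beta(\rho)^2\ge w^2\rho^2/9$ by \eqref{eq:volume}.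
\end{proof}

So a cut that splits the core into two parts of substantial mass has at least $cw$ edges, like a cross-section of the torus. This is where the lower bound $\beta(\rho)\ge w\rho/3$ for thin graphs is essential.

\section{Counting cuts by decoding}\label{sec:idea}

A cut with $m$ edges is closed with probability $\varepsilon^m$, so a Peierls argument needs a bound of the form $C^m$ on the number of cuts. We shall prove two such bounds.

\begin{proposition}\label{prop:count}
There is a constant $C_1\ge1$ depending only on $\Delta$ such that the following hold for all integers $m\ge 0$.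
\begin{enumerate}
\item[(a)] For $v\in W$, the number of sets $H$ with $v\in H\subset W_1$, with $H$ and $W\setminus H$ connected and $|\partial H|=m$, is at most $C_1^m$.
\item[(b)] For $Z_0\subset W$, the number of nonempty sets $A\subset W$ such that $W\setminus A$ is nonempty and connected, every component of $G[A]$ meets $Z_0$, and $|\partial_WA|=m$, is at most $(|W|+1)\,2^{|Z_0|}C_1^{m+w}$.
\end{enumerate}
\end{proposition}

Part (b) loses a factor $C^w$ and serves for cuts with at least $cw$ edges; part (a) has no such loss and serves for small cuts. The edges of a cut may be scattered over the window, so we cannot enumerate them by exploring from one to the next. We use instead the following principle: objects that can each be read off, with probability at least $p_0$, from one and the same random configuration and a short hint cannot be numerous.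

\begin{lemma}[Decoding]\label{lem:decode}
Let $\xi$ be a random variable, $\mathcal Z$ a finite set, $\psi(\xi,Z)$ a function of $\xi$ and $Z\in\mathcal Z$, and $\mathcal H$ a finite set such that $\mathbb P(\psi(\xi,Z)=H\text{ for some }Z\in\mathcal Z)\ge p_0>0$ for every $H\in\mathcal H$. Then $|\mathcal H|\le|\mathcal Z|/p_0$.
\end{lemma}

\begin{proof}
For fixed $Z$ the events $\{\psi(\xi,Z)=H\}$, $H\in\mathcal H$, are disjoint, so $p_0|\mathcal H|\le\sum_Z\sum_H\mathbb P(\psi(\xi,Z)=H)\le|\mathcal Z|$.
\end{proof}

\begin{example}\label{ex:toy}
Let $\Gamma$ be a finite graph with vertices $v$ and $s$. Consider the connected sets $H$ with $v\in H$, $s\notin H$, $|\partial H|=m$, for which some set $I$ of at most $\ell$ edges with no endpoint in $H$ joins every vertex of $\partial^{\mathrm{out}}H$ to $s$. There are at most $2^{m+\ell}$ such sets. Indeed, let $\omega$ contain each edge independently with probability $\frac12$, let $K$ be the component of $s$ in $\omega$, and let $\psi(\omega)$ be the component of $v$ in $\Gamma$ after deleting $K$. With probability at least $2^{-m-\ell}$ we have $I\subset\omega$ and $\omega\cap\partial H=\emptyset$.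 Then $K$ avoids $H$ and contains $\partial^{\mathrm{out}}H$, so $\psi(\omega)=H$, and Lemma~\ref{lem:decode} applies with a single hint. If $I$ only joins the vertices of $\partial^{\mathrm{out}}H$ to each other, a vertex of $\partial^{\mathrm{out}}H$ may be given as a hint in place of $s$, at the price of a factor $|V(\Gamma)|$.

For a $k\times k$ square $H$ in a planar grid, $m=4k$, and the ring of $4k+4$ vertices around $H$ joins $\partial^{\mathrm{out}}H$ with $4k+3$ edges; but joining the ring to $s$ costs as many further edges as its distance from $s$. For a cycle of even length $L$ with $s$ opposite to $v$, every arc that contains $v$ and avoids $s$ has $m=2$, and there are $(L/2)^2$ such arcs, so no bound $C^m$ holds.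
\end{example}

The example shows what is needed. With $\omega$ alone, a connection of length $\ell$ costs probability $2^{-\ell}$. We want a configuration that contains long connections with constant probability, and in which it is still cheap, of cost $e^{-Cm}$, to disconnect the two sides of a given cut. On a long cycle this is impossible. The window is small enough that \eqref{eq:superlinear} holds at all relevant scales, and superlinear growth makes it possible.

\section{A soup of walks}\label{sec:soup}

The long connections are walks, in levels $j=0,1,\dots,J$. A level-$j$ walk has length of order $2^j$, and walks are thrown in as a Poisson process. Two demands compete. Every set of $2^j$ vertices should be hit by level-$j$ walks at a rate that grows with $j$; then a set of size $2^j$ is attached to a walk with $2^{j+1}$ vertices, that walk to one of the next level, and so on, with total probability bounded below. And every single vertex should be visited at a rate that decays with $j$, so that few steps cross a given cut. On a cycle the demands are incompatible: a walk with more than $2^j$ distinct vertices that hits an arc of $2^j$ vertices visits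 one of the two endpoints of the arc.

Consider a walk that makes $N_j$ jumps, each to a uniform point of a ball of radius $r_j$, with $N_jr_j\approx2^j$, started at rate $\alpha_j$ from every vertex. A vertex is visited at rate about $\alpha_j2^j$. A set of $2^j$ vertices contains about $\alpha_jN_j2^j$ landing points, and these belong to mostly different walks if a walk that has landed in the set is not expected to return often, that is, if $N_j2^j\lesssim\beta(r_j)$. With $r_j=2^{\kappa j}$, $N_j=2^{(1-\kappa)j}$ and \eqref{eq:superlinear} this holds when $2-\kappa=\kappa(1+\eta)$, which has a solution $\kappa<1$ because $\eta>0$. The two rates differ by the factor $N_j$, and $\alpha_j$ is chosen to split it evenly. Finally, each step of a level-$j$ walk is severed with probability about $2^{-j}$: a walk stays whole with constant probability, while severing a prescribed step costs only about $j$ bits.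

\subsection*{Definitions}
Let $\kappa=2/(2+\eta)$ and $\sigma=(1-\kappa)/2>0$. Let $J$ be the integer with $10\rho\le2^J<20\rho$; then $2^{J+1}<40\rho\le D$ as $G$ is thin. For $0\le j\le J$ put
\[
r_j=\lceil2^{\kappa j}\rceil\le2^j,\qquad N_j=\lceil2^{(1-\kappa)j}\rceil,\qquad\alpha_j=2^{-(1+\sigma)j}.
\]
A \emph{level-$j$ walk from $v$} is built as follows. Let $X_0=v$; for $1\le k\le N_j$, given the past, let $X_k$ be uniform on $B(X_{k-1},r_j)$; then let $X_*$ be uniform on $S(X_{N_j},2^{j+1})$, which is nonempty as $2^{j+1}\le D$. Join consecutive points by independent uniformly random geodesics. This is a nearest-neighbor walk in $G$ with at most $N_jr_j+2^{j+1}\le4\cdot2^j+2^{j+1}=6\cdot2^j$ steps. The last geodesic ensures that it has more than $2^{j+1}$ distinct vertices, two of which are at distance $2^{j+1}$. Each step is independently declared \emph{severed} with probability $2^{-j-1}$. The points, the geodesics and the severing marks form a \emph{decorated walk}, an element of a finite set $\Omega_j$. Let $\nu_j$ be $\alpha_j$ times the sum over $v\in V$ of the laws of level-$j$ walks from $v$.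

A \emph{level-$j$ soup} is a random multiset of elements of $\Omega_j$ whose multiplicities are independent Poisson variables with means $\nu_j(\{\pi\})$, $\pi\in\Omega_j$. A soup with several levels is a union of independent soups of these levels. We use three standard facts.
\begin{itemize}
\item The number of walks of the soup in $\Omega'\subset\Omega_j$ is Poisson with mean $\nu_j(\Omega')$, and the expectation of $\sum_\pi f(\pi)$ over the walks of the soup is $\nu_j(f)=\int f\,d\nu_j$.
\item The soup has the same law as the multiset obtained by first sampling the Poisson multiset of walks without marks, and then severing each step of each walk independently.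
\item \emph{Harris' inequality}: if two events depend on finitely many independent real random variables and are preserved when any of the variables is increased, then the probability of their intersection is at least the product of their probabilities.
\end{itemize}

\begin{lemma}[Few visits]\label{lem:visits}
The expected number of visits, with multiplicity, of the walks of a level-$j$ soup to a given vertex is at most $7\cdot2^{-\sigma j}$.
\end{lemma}

\begin{proof}
The measure $\nu_j$ is invariant under automorphisms and has total mass $\alpha_j|V|$, and each walk makes at most $6\cdot2^j+1\le7\cdot2^j$ visits. By averaging, each vertex receives at most $7\cdot2^j\alpha_j$ visits in expectation.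
\end{proof}

\begin{lemma}[Many hits]\label{lem:hits}
Let $Q\subset V$ with $|Q|\ge2^j$. The set of level-$j$ walks with no severed step and with $X_k\in Q$ for some $0\le k\le N_j$ has $\nu_j$-measure at least $c_12^{\sigma j}$, where $c_1=2^{-6}/(1+4/c_0)$.
\end{lemma}

\begin{proof}
We may assume $|Q|=2^j$. Let $N=N_j$ and $\chi=\#\{0\le k\le N:X_k\in Q\}$. The jump kernel $\mathbf 1\{d(u,u')\le r_j\}/\beta(r_j)$ is symmetric, so it preserves the counting measure, and $\nu_j(X_k=u)=\alpha_j$ for all $k$ and $u$. Hence $\nu_j(\chi)=\alpha_j(N+1)2^j$. For $k<k'$, the last jump lands in $Q$ with conditional probability at most $2^j/\beta(r_j)$, so $\nu_j(X_k\in Q,X_{k'}\in Q)\le\alpha_j2^j\cdot2^j/\beta(r_j)$ and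
\[
\nu_j(\chi^2)\le\alpha_j(N+1)2^j\bigl(1+2N2^j/\beta(r_j)\bigr).
\]
Since $1\le r_j<20\rho$, \eqref{eq:superlinear} gives $N2^j/\beta(r_j)\le2c_0^{-1}2^{(2-\kappa-\kappa(1+\eta))j}=2/c_0$. By the Cauchy--Schwarz inequality,
\[
\nu_j(\chi\ge1)\ge\frac{\nu_j(\chi)^2}{\nu_j(\chi^2)}\ge\frac{\alpha_j(N+1)2^j}{1+4/c_0}\ge\frac{2^{(1-\kappa-\sigma)j}}{1+4/c_0}=\frac{2^{\sigma j}}{1+4/c_0}.
\]
Given its trajectory, a walk has no severed step with probability at least $(1-2^{-j-1})^{3\cdot2^{j+1}}\ge4^{-3}$, since $(1-1/y)^y\ge\frac14$ for $y\ge2$.
\end{proof}

Let $\theta=\prod_{j\ge0}\bigl(1-\exp(-c_12^{\sigma j})\bigr)$; it is positive because $\sum_j\exp(-c_12^{\sigma j})<\infty$. For $U\subset V$, a \emph{$U$-piece} of a decorated walk is a maximal subwalk with all vertices in $U$ and no severed step. Given a soup, let $\sim$ be the equivalence relation on $U$ generated by declaring two vertices equivalent when they lie in a common $U$-piece. For $Q,Y\subset U$, $Q\sim Y$ means that some vertex of $Q$ is equivalent to some vertex of $Y$; this holds trivially if $Q\cap Y\ne\emptyset$. A set $Y\subset U$ is a \emph{rim} of $U$ if it contains every vertex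 of $U$ that has a neighbor in $V\setminus U$.

\begin{lemma}[Escape]\label{lem:escape}
Let $U\subset W$, let $Y$ be a rim of $U$, let $0\le j_0\le J$, and consider a soup with levels $j_0,\dots,J$. If $Q\subset U$ and $|Q|\ge2^{j_0}$, then $\mathbb P(Q\sim Y)\ge\theta$.
\end{lemma}

\begin{proof}
Let $Q_{j_0}=Q$. For $j=j_0,\dots,J$ in turn, if the soup has a level-$j$ walk with no severed step and some $X_k\in Q_j$, choose one by a fixed rule and let $Q_{j+1}\subset V$ be its vertex set, so $|Q_{j+1}|\ge2^{j+1}$. The set $Q_j$ depends only on levels below $j$, so by Lemma~\ref{lem:hits} all choices succeed with probability at least $\theta$. Then $Q_{J+1}$ contains two vertices at distance $2^{J+1}\ge20\rho>2R_2$, so $Q_{J+1}\not\subset W$. The first chosen walk meets $Q$ and each chosen walk meets the next. Following them, in either direction, we get a walk $z_0\in Q,z_1,\dots$ that leaves $U$, each step of which is an unsevered step of a walk of the soup. Let $z_l$ be the last vertex before the first exit from $U$. Then $z_l\in Y$, and each step from $z_0$ to $z_l$ lies in a $U$-piece, so $z_0\sim z_l$.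
\end{proof}

Lemma~\ref{lem:escape} does not say which part of the rim is reached, and a set near a part $\mathsf P$ of the rim may well be joined only to $\mathsf P$. To join $\mathsf P$ to the rest of the rim, slide the set along a path from $\mathsf P$ to the rest and stop where the preference changes. This is where the connectedness of $U$ is used.

\begin{lemma}[Bridge]\label{lem:bridge}
In the setting of Lemma~\ref{lem:escape}, let $U$ be connected and $\emptyset\ne\mathsf P\subsetneq Y$. There is a deterministic connected set $L\subset U$ with $|L|\le2^{j_0+1}$ and $\mathbb P(L\sim\mathsf P\text{ and }L\sim Y\setminus\mathsf P)\ge\theta^2/4$.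
\end{lemma}

\begin{proof}
Let $u_0\in\mathsf P,u_1,\dots,u_l\in Y\setminus\mathsf P$ be a path in $G[U]$. If $|U|<2^{j_0}$, let $L$ be its vertex set; the event always occurs. Otherwise choose connected sets $Q_i$ with $u_i\in Q_i\subset U$ and $|Q_i|=2^{j_0}$, grown from $u_i$ one neighbor at a time. By Lemma~\ref{lem:escape} each $i$ satisfies (1) $\mathbb P(Q_i\sim\mathsf P)\ge\theta/2$ or (2) $\mathbb P(Q_i\sim Y\setminus\mathsf P)\ge\theta/2$. The index $0$ satisfies (1) and $l$ satisfies (2). Let $i$ be the largest index satisfying (1), and $i'=\min(i+1,l)$; then $i'$ satisfies (2). Raising the multiplicity of a decorated walk only adds pieces, so both $\{Q_i\sim\mathsf P\}$ and $\{Q_{i'}\sim Y\setminus\mathsf P\}$ are increasing in the multiplicities. By Harris' inequality they occur together with probability at least $\theta^2/4$. Take $L=Q_i\cup Q_{i'}$, which is connected because $u_i$ and $u_{i'}$ are equal or adjacent.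
\end{proof}

\section{Merging the rim}\label{sec:merging}

As in Example~\ref{ex:toy}, we want to join all vertices of the rim of $U$ inside $U$ while keeping the cut closed. We proceed in rounds with fresh soups. In each round every block of already joined vertices gets a bridge, which works with probability $\theta^2/4$, so the number of blocks decays geometrically; the bridge itself is made connected by paying for a spanning tree in a Bernoulli configuration $\omega$. If every round used all levels, the number of steps across the cut would grow with the number of rounds. We therefore raise the lowest level linearly in time: then level $j$ is used in $O(j+1)$ rounds only, while bridges grow more slowly than the number of blocks decays. After about $J$ rounds a fraction $2^{-J}$ of the blocks is left, and each is named by a hint at cost $\log(|W|+1)\le C2^J$.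

Let $c_2=\theta^2/8$, and fix $\tau\in(0,1]$ with $2^\tau(1-c_2)\le1-c_2/2$. Put $j_t=\lfloor\tau t\rfloor$ and $T=\lfloor J/\tau\rfloor+1$. Then $j_t\le J$ for $t<T$, and $\tau T>J$ gives $(1-c_2)^T\le2^{-\tau T}\le2^{-J}$.

The \emph{auxiliary configuration} $\xi$ consists of independent soups $\mathcal L^{(t)}$ with levels $j_t,\dots,J$, for $0\le t<T$, and an independent random set $\omega$ containing each edge of $G[W]$ with probability $\frac12$. For $\mathsf R\subset W$, possibly empty, the \emph{$\mathsf R$-cells} are the classes of the equivalence relation on $W$ generated by declaring equivalent any two vertices in a common $W$-piece of a walk of some $\mathcal L^{(t)}$, the two endpoints of an edge of $\omega$, and any two vertices of $\mathsf R$. Neither the law of $\xi$ nor the definition of cells refers to a cut.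

\begin{lemma}[Merging]\label{lem:merging}
Let $A\subset W$ be such that $U=W\setminus A$ is nonempty and connected, and let $m=|\partial_WA|$. Let $Y$ be a nonempty rim of $U$, let $\mathsf R\subset Y$, and let $n_0=|Y\setminus\mathsf R|+\mathbf 1\{\mathsf R\ne\emptyset\}$. With probability at least $e^{-C(n_0+m)}$,
\begin{enumerate}
\item[(i)] no $\mathsf R$-cell meets both $A$ and $U$, and
\item[(ii)] $Y$ is covered by at most $1+8n_02^{-J}$ $\mathsf R$-cells.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Pi=\partial_WA$ and let $\sim_t$ be the relation on $U$ defined by the $U$-pieces of $\mathcal L^{(t)}$.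

\emph{The rounds.} We construct partitions $\mathcal P_0,\dots,\mathcal P_T$ of $Y$, with $n_t$ blocks in $\mathcal P_t$, and a set $I$ of edges of $G[U]$, initially empty. All choices are made by fixed rules from $\sim_0,\dots,\sim_{T-1}$, and $\mathcal P_t$ depends only on the rounds before $t$. The blocks of $\mathcal P_0$ are $\mathsf R$, if nonempty, and the singletons of $Y\setminus\mathsf R$. If $n_t=1$, let $\mathcal P_{t+1}=\mathcal P_t$. If $n_t\ge2$, let $L_{\mathsf P}$, for each block $\mathsf P$, be the set given by Lemma~\ref{lem:bridge} with $j_0=j_t$; it is determined by $\mathcal P_t$. Call $\mathsf P$ \emph{successful} if $L_{\mathsf P}\sim_t\mathsf P$ and $L_{\mathsf P}\sim_tY\setminus\mathsf P$. For each successful $\mathsf P$, add the edges of a spanning tree of $G[L_{\mathsf P}]$ to $I$, and \emph{link} $\mathsf P$ to a block $\mathsf P'\ne\mathsf P$ with $L_{\mathsf P}\sim_t\mathsf P'$. The blocks of $\mathcal P_{t+1}$ are the unions over the components of the graph of links.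

Every successful block lies in a component with at least two blocks. If $k$ blocks lie in such components, they form at most $k/2$ new blocks, so $n_{t+1}$ is at most $n_t$ minus half the number of successful blocks. As $\mathcal L^{(t)}$ is independent of the past, $\mathbb E[n_{t+1}\mid\mathcal P_t]\le(1-c_2)n_t$ on $\{n_t\ge2\}$. Since $n_{t+1}\mathbf 1\{n_{t+1}\ge2\}\le n_{t+1}\mathbf 1\{n_t\ge2\}$, induction gives $\mathbb E[n_t\mathbf 1\{n_t\ge2\}]\le n_0(1-c_2)^t$. Round $t$ adds at most $2\cdot2^{\tau t}$ edges per block, so
\[
\mathbb E[n_T-1]\le n_02^{-J},\qquad\mathbb E|I|\le\sum_{t\ge0}n_0(1-c_2)^t\,2\cdot2^{\tau t}\le2n_0\sum_{t\ge0}(1-c_2/2)^t=\frac{4n_0}{c_2}.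
\]

\emph{Steps across the cut.} Let $\Phi=\sum(j+1)\log2$, the sum being over all steps along edges of $\Pi$ of all walks of all rounds, with $j$ the level of the walk. Such a step has an endpoint among the at most $m$ endpoints in $U$ of edges of $\Pi$, and a visit belongs to at most two steps. Level $j$ occurs in round $t$ only if $\tau t<j+1$, hence in at most $(j+1)/\tau+1$ rounds. By Lemma~\ref{lem:visits},
\[
\mathbb E\Phi\le14m\sum_{j\ge0}(j+1)\,2^{-\sigma j}\Bigl(\frac{j+1}\tau+1\Bigr)\le Cm .
\]

\emph{The good event.} By Markov's inequality, with probability at least $\frac58$ we have $n_T-1\le8n_02^{-J}$, $|I|\le32n_0/c_2$ and $\Phi\le8Cm$ (if $m=0$ then $\Phi=0$). The variables $n_T$, $I$, $\Phi$ depend only on the walks without marks and on the marks of steps with both endpoints in $U$. Conditionally on these data, the marks of steps along $\Pi$ are independent, and all these steps are severed with probability $\prod2^{-(j+1)}=e^{-\Phi}$. Independently, since $I$ and $\Pi$ are disjoint, $I\subset\omega$ and $\omega\cap\Pi=\emptyset$ with conditional probability $2^{-|I|-m}$. As $n_0\ge1$, all of this happens with probability at least $e^{-C(n_0+m)}$.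

On this event no $W$-piece and no edge of $\omega$ crosses $\Pi$, and $\mathsf R\subset U$, so (i) holds. For (ii) we show by induction on $t$ that every block of $\mathcal P_t$ lies in one cell. This holds for $t=0$ by the definition of $\mathsf R$-cells. Suppose $\mathsf P$ is linked to $\mathsf P'$ in round $t$. Every $U$-piece lies in a $W$-piece, so $\sim_t$-equivalent vertices share a cell, and $L_{\mathsf P}$ lies in one cell because its spanning tree is in $\omega$. This cell meets $\mathsf P$ and $\mathsf P'$, hence contains both. So every component of linked blocks lies in one cell, and $Y$ is covered by at most $n_T$ cells.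
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:count}]
For $Z\subset W$ let $K_Z$ be the union of the cells meeting $Z$. There are at most $(|W|+1)^k$ subsets of $W$ with at most $k$ elements, and by \eqref{eq:Wsize} and $2^J\ge10\rho$,
\begin{equation}\label{eq:hintcost}
(|W|+1)^{2^{-J}}\le C .
\end{equation}

(a) Use $S_2$-cells. Hints are the sets $Z\subset W$ with $|Z|\le16m2^{-J}$, and $\psi(\xi,Z)$ is the component of $v$ in $G[W\setminus K_{Z\cup S_2}]$ (empty if $v\in K_{Z\cup S_2}$). Let $H$ be as in (a). Then $\partial^{\mathrm{out}}H\subset B(x,R_1)$, so $\partial H=\partial_WH$; also $m\ge1$ since $G$ is connected and $H\ne V$. The set $Y=\partial^{\mathrm{out}}H\cup S_2$ is a rim of $U=W\setminus H$, because a vertex of $U$ with a neighbor outside $U$ has a neighbor in $H$ or outside $W$. Apply Lemma~\ref{lem:merging} with $A=H$, $\mathsf R=S_2$, $n_0\le m+1\le2m$. On its event, one of the cells meeting $Y$ contains $S_2$; let $Z$ consist of one vertex of each of the others, so $|Z|\le8n_02^{-J}\le16m2^{-J}$. Then $\partial^{\mathrm{out}}H\subset K_{Z\cup S_2}$, and $K_{Z\cup S_2}\subset U$ by (i). So the connected set $H\ni v$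 avoids $K_{Z\cup S_2}$, which contains all neighbors of $H$ outside $H$; that is, $\psi(\xi,Z)=H$. By Lemma~\ref{lem:decode} and \eqref{eq:hintcost} the number of sets $H$ is at most $(|W|+1)^{16m2^{-J}}e^{Cm}\le C^m$.

(b) Use $\emptyset$-cells. Hints are the pairs $(Z,Z')$ with $Z\subset W$, $|Z|\le1+8(m+10w)2^{-J}$, $Z'\subset Z_0$, and $\psi(\xi,(Z,Z'))$ is the union of the components of $G[W\setminus K_Z]$ that meet $Z'$. Let $A$ be as in (b), $U=W\setminus A$, and let $Y$ be the set of vertices of $U$ with a neighbor in $V\setminus U$. It is nonempty as $G$ is connected and $\emptyset\ne U\ne V$. Each vertex of $Y$ is an endpoint of an edge of $\partial_WA$ or lies in $S_2$, so $n_0=|Y|\le m+10w$ by \eqref{eq:spheres}. On the event of Lemma~\ref{lem:merging} let $Z$ consist of one vertex of each cell meeting $Y$; then $Y\subset K_Z\subset U$. A component of $G[A]$ avoids $K_Z$, and its outside neighbors in $W$ lie in $U$, hence in $Y\subset K_Z$; so it is a component of $G[W\setminus K_Z]$. Since every component of $G[A]$ meets $Z_0$, we get $\psi(\xi,(Z,A\cap Z_0))=A$. The number of sets $A$ is at most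
\[
2^{|Z_0|}(|W|+1)^{1+8(m+10w)2^{-J}}e^{C(2m+10w)}\le(|W|+1)\,2^{|Z_0|}C^{m+w}.\qedhere
\]
\end{proof}

Gluing $S_2$ into one cell is what removes the loss in part (a): the sphere counts as one block rather than $10w$ blocks, and the last cell needs no hint.

\section{The Peierls argument}\label{sec:peierls}

Let $\delta=\frac1{4(\Delta+1)}\le\frac18$, and consider percolation with parameter $1-\varepsilon$ on $G[W]$; its components are the \emph{local clusters}. Let $\mathcal B_x$ be the event that every local cluster $K$ has $\mu(K)<1-\delta$. The goal of this section is the bound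
\begin{equation}\label{eq:local}
\mathbb P_{1-\varepsilon}(\mathcal B_x)\le\varepsilon^{c_*w}\qquad(0<\varepsilon\le\varepsilon_1).
\end{equation}
Factors $C^w$ are harmless: for $c>0$ and $C\ge1$,
\begin{equation}\label{eq:absorb}
C^w\varepsilon^{cw}\le\varepsilon^{cw/2}\qquad\text{if }\varepsilon\le C^{-2/c},
\end{equation}
and a constant factor $C$ is at most $C^w$ because $w\ge1$. Below, ``$\varepsilon$ small'' means smaller than a constant depending only on $\Delta$.

\subsection*{From the bad event to cuts}
The event $\mathcal B_x$ can occur through one cut that splits the core, or through many small cuts, for instance isolated vertices, that together remove mass $\delta$. Proposition~\ref{prop:count} counts only sets with connected complement, so the cuts must be extracted in that form. Call a subset of $W$ \emph{saturated} if it is a union of local clusters; all edges of its boundary $\partial_W$ are then closed. A \emph{balanced set} is a saturated set $A$ with $A$ and $W\setminus A$ connected and $\frac14\le\mu(A)\le\frac34$. A \emph{frame} is a nonempty saturated connected set $F$ with $\mu(W\setminus F)\ge\delta$ such that every component $H$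 of $G[W\setminus F]$ has $\mu(H)<\frac14$.

\begin{lemma}\label{lem:frame}
On $\mathcal B_x$ there is a balanced set or a frame.
\end{lemma}

\begin{proof}
Assume there is no balanced set. Let $F\ne\emptyset$ be saturated and connected, and let $H$ be a component of $G[W\setminus F]$. Then $H$ is saturated, since a local cluster outside $F$ is connected and lies in one component. Its complement $W\setminus H$ is connected, since the other components are adjacent to $F$, $G[W]$ being connected. As $H$ is not balanced, $\mu(H)<\frac14$ or $\mu(H)>\frac34$.

If for some local cluster $K$ all components of $G[W\setminus K]$ have mass below $\frac14$, then $K$ is a frame, because $\mu(W\setminus K)>\delta$ on $\mathcal B_x$. Otherwise every local cluster $K$ has a complementary component $H_K$ with $\mu(H_K)>\frac34$, and $A_K=W\setminus H_K\supset K$ belongs to the family $\mathcal M$ of nonempty saturated connected sets with nonempty connected complement and mass below $\frac14$. Let $A$ be an inclusion-maximal member of $\mathcal M$, let $K$ be the local cluster of a vertex of $W\setminus A$ adjacent to $A$, and put $F=A\cup A_K$. Then $F$ is saturated and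 connected, $F\supsetneq A$, and $\mu(F)<\frac12$. If a component $H$ of $G[W\setminus F]$ had $\mu(H)>\frac34$, then $W\setminus H\supset F$ would be a member of $\mathcal M$ strictly containing $A$. So all components have mass below $\frac14$, and $\mu(W\setminus F)>\frac12\ge\delta$.
\end{proof}

The \emph{holes} of a frame $F$ are the components of $G[W\setminus F]$ that meet $W_0$; their total mass is at least $\delta$. A hole is \emph{long} if it meets $S_1$ and \emph{inner} otherwise. An inner hole is connected, meets $W_0\subset W_1$ and avoids $S_1$, so it lies in $W_1$. The long holes or the inner holes have total mass at least $\delta/2$. There are at most $6w$ long holes, so any collection of them is specified by a subset of $S_1$ and can be treated as one cut.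

\begin{lemma}[One large cut]\label{lem:large}
For $\varepsilon$ small, the probability that there is a balanced set, or a frame whose long holes have total mass at least $\delta/2$, is at most $\varepsilon^{cw}$.
\end{lemma}

\begin{proof}
Let $c_3=\delta/540$. If $A$ is balanced, Lemma~\ref{lem:iso} gives $|\partial_WA|\ge\frac3{16}\cdot\frac w{135}\ge c_3w$. Proposition~\ref{prop:count}(b) with $Z_0=\{v\}$, summed over $v\in W$, and \eqref{eq:Wsize} show that at most $C^{m+w}$ sets $A$ with $A$ and $W\setminus A$ nonempty and connected have $|\partial_WA|=m$.

In the second case add long holes one at a time until their union $A$ has mass at least $\delta/2$; then $\mu(A)<\frac\delta2+\frac14\le\frac12$. The set $A$ is saturated. Its complement consists of $F$ and components adjacent to $F$, so it is nonempty and connected. The components of $G[A]$ are the chosen holes, which meet $Z_0=S_1$. Lemma~\ref{lem:iso} gives $|\partial_WA|\ge\frac\delta2\cdot\frac12\cdot\frac w{135}=c_3w$, and Proposition~\ref{prop:count}(b) with $|Z_0|\le6w$ again bounds the number of possible $A$ with $|\partial_WA|=m$ by $C^{m+w}$.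

In both cases the edges of $\partial_WA$ are closed. For $C\varepsilon\le\frac12$ the probability is at most $2\sum_{m\ge c_3w}C^{m+w}\varepsilon^m\le4C^w(C\varepsilon)^{c_3w}$, and \eqref{eq:absorb} concludes.
\end{proof}

\subsection*{Many inner holes}
To show that inner holes of total mass $\delta/2$ have many boundary edges, we bound the size of a hole by its boundary. Let $q=1+1/\eta>2$.

\begin{lemma}\label{lem:holesize}
Let $\emptyset\ne H\subset W_1$ with $\mu(H)<\frac14$, and let $m=|\partial H|$. Then \textup{(i)} $|H\cap W_0|\le540\rho m$, and \textup{(ii)} $|H|\le Cm^q$.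
\end{lemma}

\begin{proof}
(i) Here $\partial H=\partial_WH$, so Lemma~\ref{lem:iso} gives $m\ge\frac34\mu(H)w/135=\mu(H)w/180$, and $|H\cap W_0|=\mu(H)\beta(\rho)\le180m\beta(\rho)/w\le540\rho m$ by \eqref{eq:volume}.

(ii) Every geodesic from $H$ to $V\setminus H$ uses an edge of $\partial H$. Suppose first $|H|\le\beta(\rho)/2$, and let $s$ be minimal with $\beta(s)\ge2|H|$; then $1\le s\le\rho$. There are at least $|H|\beta(s)/2$ pairs $u\in H$, $v\in B(u,s)\setminus H$, so Lemma~\ref{lem:congestion} gives $|H|\le2m(s+1)$. By minimality and \eqref{eq:superlinear}, $c_0(s-1)^{1+\eta}\le2|H|$, so $s+1\le C|H|^{1/(1+\eta)}$. Hence $|H|^{\eta/(1+\eta)}\le Cm$, which is the claim.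

Suppose now $|H|>\beta(\rho)/2$. The pairs $u\in H$, $v\in W_0\setminus H$ are at distance at most $4\rho$, and there are at least $\frac34|H|\beta(\rho)$ of them. Lemmas~\ref{lem:congestion} and~\ref{lem:linear} and \eqref{eq:volume} give
\[
\tfrac34|H|\beta(\rho)\le m(4\rho+1)(8\rho+1)w\le45m\rho^2w\le135m\rho\,\beta(\rho),
\]
so $|H|\le180\rho m$. With $|H|>\frac{c_0}2\rho^{1+\eta}$ this yields $\rho\le(Cm)^{1/\eta}$, hence $|H|\le Cm^{1+1/\eta}$.
\end{proof}

Let $\mathcal H$ be the family of nonempty sets $H\subset W_1$ with $H$ and $W\setminus H$ connected. Inner holes belong to $\mathcal H$. Each edge of the boundary of an inner hole joins that hole to $F$, so these edges are closed, and distinct inner holes have disjoint boundaries.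

\begin{lemma}\label{lem:families}
Let $C_1\sqrt\varepsilon\le\frac12$ and let $m_0\ge1$, $\ell>0$ be real. The probability that there are sets $H_1,\dots,H_k\in\mathcal H$ with pairwise disjoint boundaries consisting of closed edges, $|\partial H_i|\ge m_0$ for all $i$ and $\sum_i|\partial H_i|\ge\ell$, is at most $\varepsilon^{\ell/2}\exp\bigl(2|W|(C_1\sqrt\varepsilon)^{m_0}\bigr)$.
\end{lemma}

\begin{proof}
For a given family, the boundaries are closed with probability $\varepsilon^{\sum|\partial H_i|}\le\varepsilon^{\ell/2}\prod_i\varepsilon^{|\partial H_i|/2}$. Summing over all families bounds the probability by $\varepsilon^{\ell/2}\prod_H(1+\varepsilon^{|\partial H|/2})\le\varepsilon^{\ell/2}\exp(\sum_H\varepsilon^{|\partial H|/2})$, where $H$ ranges over members of $\mathcal H$ with $|\partial H|\ge m_0$. By Proposition~\ref{prop:count}(a), $\sum_H\varepsilon^{|\partial H|/2}\le|W|\sum_{m\ge m_0}(C_1\sqrt\varepsilon)^m\le2|W|(C_1\sqrt\varepsilon)^{m_0}$.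
\end{proof}

The bound is useful when $\ell\ge cw$ and the exponent $2|W|(C_1\sqrt\varepsilon)^{m_0}$ is at most of the order of $\ell$ or $w$. Since $|W|$ may be as large as $10\rho w$, taking $m_0=1$ and $\ell=cw$ for all holes at once is not enough. We sort the holes by boundary size. Holes with small boundary are small, so there must be many and $\ell$ is large; for holes with large boundary the exponent is small. The two bounds of Lemma~\ref{lem:holesize} cross near $m^{q-1}=\rho$, which is where we switch from (ii) to (i).

\begin{lemma}\label{lem:inner}
For $\varepsilon$ small, the probability that there is a frame whose inner holes have total mass at least $\delta/2$ is at most $\varepsilon^{cw}$.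
\end{lemma}

\begin{proof}
Let $k_0>0$ be the real number with $2^{(q-1)k_0}=\rho$, that is, $2^{k_0}=\rho^\eta\le3w/c_0$. For integers $0\le k<k_0$ put $\delta_k=\frac\delta{16}(2^{-k}+2^{-(k_0-k)})$. Each of the two geometric sums is at most $2$, so $\sum_k\delta_k\le\delta/4$. On the event in question, either the inner holes with $|\partial H|\ge2^{k_0}$ have total mass at least $\delta/4$, or the remaining ones have total mass more than $\sum_k\delta_k$; in the latter case, as $|\partial H|\ge1$, for some integer $0\le k<k_0$ the inner holes with $|\partial H|\in[2^k,2^{k+1})$ have total mass at least $\delta_k$.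

\emph{Boundaries at least $m_0=2^{k_0}$.} By Lemma~\ref{lem:holesize}(i) and \eqref{eq:volume}, $\sum_i|\partial H_i|\ge\frac\delta4\beta(\rho)/(540\rho)\ge cw$. By \eqref{eq:Wsize}, $|W|\le10wm_0^{q-1}$. For $\varepsilon$ small, $20y^{q-1}(C_1\sqrt\varepsilon)^y\le1$ for all $y\ge1$, so the exponent in Lemma~\ref{lem:families} is at most $w$, and the probability of this case is at most $e^w\varepsilon^{cw/2}$.

\emph{Boundaries in $[2^k,2^{k+1})$.} By Lemma~\ref{lem:holesize}(ii) each such hole has at most $C2^{qk}$ vertices, and together they have at least $\delta_k\beta(\rho)$. So there are at least $c\,\delta_k\beta(\rho)2^{-qk}$ of them, and $\sum_i|\partial H_i|\ge\ell_k:=c\,\delta_k\beta(\rho)2^{-(q-1)k}$. The two terms of $\delta_k$ give two lower bounds on $\ell_k$. From $\delta_k\ge\frac\delta{16}2^{-(k_0-k)}$ and $\beta(\rho)\ge\frac w32^{(q-1)k_0}$,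
\[
\ell_k\ge c\,w\,2^{(q-2)(k_0-k)}\ge cw,
\]
because $q>2$. From $\delta_k\ge\frac\delta{16}2^{-k}$ we get $\ell_k\ge c\beta(\rho)2^{-qk}$, and with $|W|\le30\beta(\rho)$,
\[
2|W|(C_1\sqrt\varepsilon)^{2^k}\le\ell_k\cdot C2^{qk}(C_1\sqrt\varepsilon)^{2^k}\le\ell_k
\]
for all $k\ge0$ once $\varepsilon$ is so small that $Cy^q(C_1\sqrt\varepsilon)^y\le1$ for all $y\ge1$. Lemma~\ref{lem:families} with $m_0=2^k$ and $\ell=\ell_k$ bounds the probability by $\varepsilon^{\ell_k/2}e^{\ell_k}\le\varepsilon^{\ell_k/4}\le\varepsilon^{cw}$ if also $\varepsilon\le e^{-4}$. There are at most $1+\log_2(3w/c_0)\le C^w$ values of $k$. Adding all cases and using \eqref{eq:absorb} completes the proof.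
\end{proof}

Lemmas~\ref{lem:frame}, \ref{lem:large} and~\ref{lem:inner} give $\mathbb P_{1-\varepsilon}(\mathcal B_x)\le2\varepsilon^{cw}$ for $\varepsilon$ small, and \eqref{eq:absorb} turns this into \eqref{eq:local}, with $c_*>0$ and $\varepsilon_1\in(0,1)$ depending only on $\Delta$.

\begin{proof}[Proof of Proposition~\ref{prop:thin}]
Apply \eqref{eq:local} to the restriction of the percolation on $G$ to each window $B(x,R_2)$. With probability at least $1-|V|\varepsilon^{c_*w}$ no $\mathcal B_x$ occurs, so for every $x$ there is a set $K_x$, connected by open edges, that misses at most $\delta\beta(\rho)$ vertices of $B(x,\rho)$. Let $x,y$ be adjacent. Then $B(x,\rho)\cap B(y,\rho)\supset B(x,\rho-1)$, and $\beta(\rho-1)\ge\beta(\rho)/(\Delta+1)=4\delta\beta(\rho)$ because every vertex of $B(x,\rho)$ is in or adjacent to $B(x,\rho-1)$; this dictated the choice of $\delta$. At most $2\delta\beta(\rho)$ vertices of $B(x,\rho-1)$ are missed by $K_x$ or $K_y$, so $K_x\cap K_y\ne\emptyset$. As $G$ is connected, all $K_x$ lie in one cluster $K$. Counting pairs $(x,z)$ with $z\in K\cap B(x,\rho)$,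
\[
|K|\,\beta(\rho)=\sum_x|K\cap B(x,\rho)|\ge|V|(1-\delta)\beta(\rho),
\]
so $|K|\ge(1-\delta)|V|\ge\frac34|V|$.
\end{proof}

\section{Proof of the lower bound}\label{sec:final}

Theorem~\ref{thm:HT} provides an $\varepsilon$ that may depend on the sequence. For Theorem~\ref{thm:main} it suffices to apply it to the subsequence of thick graphs; for Theorem~\ref{thm:quant} the constant must depend on $\Delta$ alone, which follows by interleaving sequences. Let $\mathcal C_\Delta$ be the class of finite connected simple vertex-transitive graphs of degree at most $\Delta$ with $D\le10^5|V|^{1/(1+\eta)}$. By Proposition~\ref{prop:dichotomy} it contains the thick graphs.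

\begin{lemma}\label{lem:uniform}
There are $\varepsilon_2\in(0,1]$ and $c_4>0$ depending only on $\Delta$ such that, along every sequence in $\mathcal C_\Delta$ with $|V|\to\infty$ and for every $p\ge1-\varepsilon_2$, the probability that some cluster has at least $c_4|V|$ vertices tends to $1$.
\end{lemma}

\begin{proof}
Write $P_G(p,c)$ for the $\mathbb P_p$-probability that some cluster of $G$ has at least $c|V|$ vertices; it is nondecreasing in $p$ and nonincreasing in $c$. If the lemma fails, then for every $k\ge1$ the choice $\varepsilon_2=c_4=1/k$ fails, so by monotonicity there are $\zeta_k>0$ and a family $\mathcal G_k\subset\mathcal C_\Delta$ of graphs of unbounded size with $P_G(1-1/k,1/k)\le1-\zeta_k$ for $G\in\mathcal G_k$. Let $(k_n)$ be a sequence in which every positive integer occurs infinitely often, and choose $G_n\in\mathcal G_{k_n}$ with at least $n$ vertices. Since $|V_n|^{1/(1+\eta)}=O(|V_n|/(\log|V_n|)^{500})$, Theorem~\ref{thm:HT} gives $\varepsilon\in(0,1]$ and $c>0$ with $P_{G_n}(1-\varepsilon,c)\to1$. For $k\ge\max(1/\varepsilon,1/c)$ it follows that $P_{G_n}(1-1/k,1/k)\to1$, which is false along the infinitely many $n$ with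 $k_n=k$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:quant} and of Theorem~\ref{thm:main}]
Put $a=\min(\varepsilon_1,\varepsilon_2)$ and $b=2/c_*$. If $\Lambda=\infty$ the lower bound reads $\varepsilon_c\ge0$, which holds as $\varepsilon=0$ is admissible. Let $\Lambda<\infty$ and $\varepsilon=ae^{-b\Lambda}\in(0,1)$. Along the thick graphs of the sequence, if there are infinitely many, Lemma~\ref{lem:uniform} gives w.h.p.\ a cluster with at least $c_4|V_n|$ vertices at $p=1-\varepsilon$. For thin graphs, Proposition~\ref{prop:thin} gives a cluster with at least $\frac34|V_n|$ vertices except with probability at most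
\[
|V_n|\,\varepsilon^{c_*w_n}=\exp\bigl(\log|V_n|-c_*w_n\log(1/\varepsilon)\bigr),
\]
where $w_n$ is the width of $G_n$ and $\limsup_n\log|V_n|/w_n=\Lambda$. If $\Lambda>0$, then $c_*w_n\log(1/\varepsilon)\ge2\Lambda w_n\ge(2-o(1))\log|V_n|$. If $\Lambda=0$, then $w_n/\log|V_n|\to\infty$ while $\log(1/\varepsilon)\ge\log(1/\varepsilon_1)>0$. In both cases the bound tends to $0$. So at $p=1-\varepsilon$, and by monotonicity at every $p\ge1-\varepsilon$, w.h.p.\ some cluster has at least $\min(c_4,\frac34)|V_n|$ vertices. Thus $\varepsilon_c\ge ae^{-b\Lambda}$.

Together with Section~\ref{sec:upper} this shows that $\varepsilon_c>0$ if and only if $\Lambda<\infty$, that is, if and only if $\operatorname{diam}(G_n)=O(|V_n|/\log|V_n|)$, and completes the proof of Theorem~\ref{thm:quant}. Under the hypotheses of Theorem~\ref{thm:main} we have $\Lambda<\infty$, and $\varepsilon=ae^{-b\Lambda}$ has the required property.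
\end{proof}

\begin{thebibliography}{9}

\bibitem{HT}
Hutchcroft and Tointon, 2021.

\bibitem{slides}
\emph{Percolation on Finite Transitive Graphs},
\texttt{https://sites.math.northwestern.edu/mwp/Slides-Hutchcroft.pdf}.

\end{thebibliography}
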